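\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}

\title{A minimal Urysohn space of first category}


\begin{abstract}
A Urysohn space is minimal Urysohn if its topology has no strictly coarser Urysohn topology. We construct a nonempty minimal Urysohn space that is a countable union of nowhere dense sets. It is second countable and connected, and it consists of one closed nowhere dense set together with countably many non-isolated points. The construction starts from any nonempty compact Hausdorff space partitioned into five dense sets. It yields connected examples of every infinite weight, and it shows that every nonempty compact Hausdorff space embeds as a closed subspace of a first category minimal Urysohn space. In the other direction, every nonempty $\sigma$-compact (in particular, every nonempty countable) minimal Urysohn space is of second category.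
\end{abstract}

\section{The question and the results}

A topological space is \emph{Urysohn} if any two distinct points have open neighborhoods whose closures are disjoint. If a topology is Urysohn, so is every finer one, because refining a topology only shrinks closures. The delicate direction is therefore downward. A Urysohn space $(X,\tau)$ is \emph{minimal Urysohn} if no Urysohn topology on $X$ is strictly coarser than $\tau$.

Minimality is a substitute for compactness. A compact Hausdorff space is Urysohn. It is also minimal Urysohn: if $\sigma\subset\tau$ is Hausdorff and $\tau$ is compact, the identity $(X,\tau)\to(X,\sigma)$ is a continuous bijection from a compact space onto a Hausdorff space, hence a homeomorphism. One may thus ask which consequences of compactness survive in minimal Urysohn spaces. Here the consequence is the Baire category theorem. A space is of \emph{first category} (in itself) if it is a countable union of nowhere dense subsets, and of \emph{second category} otherwise; every nonempty compact Hausdorff space is of second category. Problem~10 of \cite{BPS} asks whether a nonempty minimal Urysohn space must be of second category.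

The evidence from related classes is divided. For a property $P$, a $P$-space is called \emph{$P$-closed} if it is closed in every $P$-space in which it can be embedded. It is known that every nonempty regular-closed space is of second category (regularity includes $T_1$). It is also known that there are minimal Hausdorff spaces, and semi-regular Urysohn-closed spaces, that are not of second category.

The first place to look for a counterexample is among countable spaces: a countable $T_1$ space without isolated points is of first category, since its points are nowhere dense. Theorem~\ref{thm:sigma} below shows that no countable counterexample exists. Nevertheless the answer is negative, and the example is countable outside a single closed nowhere dense set.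

\begin{theorem}\label{thm:main}
There is a nonempty minimal Urysohn space $X$ that is of first category in itself. It can be chosen second countable and connected, and such that it is the union of one closed nowhere dense set and countably many points, none of which is isolated in $X$.
\end{theorem}

The space $X$ comes from a construction $X(C)$, described in Section~\ref{sec:construction}, whose input is a nonempty compact Hausdorff space with a partition
\begin{equation}\label{eq:partition}
C=Q_0\sqcup Q_1\sqcup Q_2\sqcup S_0\sqcup S_1
\end{equation}
into five dense subsets. A subset of $C$ is \emph{meager} in $C$ if it is a countable union of nowhere dense subsets of $C$.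

\begin{theorem}\label{thm:general}
Let $C$ be a nonempty compact Hausdorff space partitioned into dense sets as in \eqref{eq:partition}.
\begin{enumerate}
\item[(a)] $X(C)$ is minimal Urysohn.
\item[(b)] $X(C)$ is of first category if and only if $S_0\cup S_1$ is meager in $C$.
\item[(c)] If $C$ is connected, then $X(C)$ is connected.
\item[(d)] For every infinite cardinal $\kappa$ there is a connected minimal Urysohn space of weight $\kappa$ and of first category. Every nonempty compact Hausdorff space $Z$ embeds as a closed subspace of a first category minimal Urysohn space.
\end{enumerate}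
\end{theorem}

The large nowhere dense set in Theorem~\ref{thm:main} cannot be dispensed with, nor can it be made $\sigma$-compact, by the following result.

\begin{theorem}\label{thm:sigma}
Let $Y$ be a nonempty space that is minimal Urysohn or Urysohn-closed, and suppose that $Y=\bigcup_{n\ge1}F_n$ with every $F_n$ compact. Then $\bigcup_n\operatorname{int}F_n$ is dense in $Y$, and $Y$ is of second category. In particular, every nonempty countable minimal Urysohn (or Urysohn-closed) space has a dense set of isolated points and is of second category.
\end{theorem}

No assumptions beyond ZFC are used. We write $\operatorname{cl}$ for closure, with a subscript when several topologies are present.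

\section{The space $X(C)$}\label{sec:construction}

\paragraph{The plan.} Start with six copies $C\times\{v\}$ of $C$, called \emph{sheets}, indexed by the vertices $v$ of a hexagon. Over each $x\in C$ we delete some of the six places $(x,v)$, leaving \emph{holes}, and we merge those remaining places whose vertices are adjacent. Each point of the resulting space is thus a single vertex or an edge of the hexagon, placed over a point of $C$. Single vertices will occur only over $S_0\cup S_1$, and the edge points will form a closed nowhere dense set. This makes first category possible, because $S_0\cup S_1$ can be chosen meager.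

The holes threaten minimality: a hole looks like a missing limit point, and one could try to coarsen the topology by letting the neighborhoods of some point approach the hole. The arrangement below protects every hole. There are two different points over the same $x$ that cannot be separated from it by disjoint closures, so attaching the hole to any point destroys the Urysohn property.

\paragraph{The hexagon.} Let $\mathbb Z_6$ be the vertex set of the $6$-cycle, with $v,w$ adjacent if and only if $w=v\pm1$. A \emph{clique} is a set $\{v\}$ or an edge $\{v,v+1\}$; there are $12$ cliques. The intersection of two cliques is a clique or empty, and every nonempty subset of a clique is a clique. For $v\in\mathbb Z_6$ let $\bar v\in\{0,1\}$ be the parity of $v$.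

\paragraph{The fibers.} Let $C$ be a nonempty compact Hausdorff space with a partition \eqref{eq:partition} into dense sets. For $x\in C$ define $D(x)\subset\mathbb Z_6$ by
\[
D(x)=\begin{cases}\mathbb Z_6\setminus\{i,i+3\}&\text{if }x\in Q_i\ (i=0,1,2),\\ \{0,2,4\}&\text{if }x\in S_0,\\ \{1,3,5\}&\text{if }x\in S_1,\end{cases}
\]
and consider the connected components of the subgraph of the hexagon induced by $D(x)$ (Figure~\ref{fig:fibers}). They are
\begin{center}
\begin{tabular}{lll}
$\{1,2\},\{4,5\}$ for $x\in Q_0$;& $\{2,3\},\{5,0\}$ for $x\in Q_1$;& $\{3,4\},\{0,1\}$ for $x\in Q_2$;\\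
$\{0\},\{2\},\{4\}$ for $x\in S_0$;& $\{1\},\{3\},\{5\}$ for $x\in S_1$.&
\end{tabular}
\end{center}
A pair $(x,v)$ with $v\notin D(x)$ is called a \emph{hole}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.75]
\foreach \xx/\mm/\lab in {0/0/Q_0,3.4/1/Q_1,6.8/2/Q_2}{
\begin{scope}[shift={(\xx,0)}]
\draw[gray,dashed] (90:1)--(30:1)--(-30:1)--(-90:1)--(-150:1)--(150:1)--cycle;
\draw[very thick] ({90-60*(\mm+1)}:1)--({90-60*(\mm+2)}:1);
\draw[very thick] ({90-60*(\mm+4)}:1)--({90-60*(\mm+5)}:1);
\foreach \vv in {1,2,4,5} \fill ({90-60*(\mm+\vv)}:1) circle (2.5pt);
\foreach \vv in {0,3} \draw[fill=white] ({90-60*(\mm+\vv)}:1) circle (2.5pt);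
\foreach \vv in {0,1,2,3,4,5} \node[font=\scriptsize] at ({90-60*\vv}:1.35) {$\vv$};
\node at (0,0) {$\lab$};
\end{scope}}
\foreach \xx/\mm/\lab in {10.2/0/S_0,13.6/1/S_1}{
\begin{scope}[shift={(\xx,0)}]
\draw[gray,dashed] (90:1)--(30:1)--(-30:1)--(-90:1)--(-150:1)--(150:1)--cycle;
\foreach \vv in {0,2,4} \fill ({90-60*(\mm+\vv)}:1) circle (2.5pt);
\foreach \vv in {1,3,5} \draw[fill=white] ({90-60*(\mm+\vv)}:1) circle (2.5pt);
\foreach \vv in {0,1,2,3,4,5} \node[font=\scriptsize] at ({90-60*\vv}:1.35) {$\vv$};
\node at (0,0) {$\lab$};
\end{scope}}
\end{tikzpicture}
\caption{The five kinds of fiber, according to which of the dense sets $Q_0,Q_1,Q_2,S_0,S_1$ contains $x$. Filled vertices form $D(x)$, open circles are holes. Each component of the filled part (a thick edge or a single filled vertex) is one point of $X(C)$ over $x$. The two neighbors of a hole always lie in different components.}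
\label{fig:fibers}
\end{figure}

The proof that $X(C)$ is minimal Urysohn uses only four properties of this choice.

\begin{enumerate}
\item[(A)] Every component of $D(x)$ is a clique, and vertices in distinct components of $D(x)$ are neither equal nor adjacent.
\item[(B)] If $v\notin D(x)$, then $v-1$ and $v+1$ belong to $D(x)$ and lie in two \emph{distinct} components of it.
\item[(C)] For every edge $e$, the set $Q_e$ of all $y\in C$ such that $e$ is a component of $D(y)$ is dense in $C$.
\item[(D)] For every vertex $v$, the set of all $y\in C$ such that $\{v\}$ is a component of $D(y)$ is dense in $C$.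
\end{enumerate}

The first half of (A) can be read off the list; the second half holds by the definition of components. For (B), if $x\in Q_i$ then the components of $D(x)$ are $\{i+1,i+2\}$ and $\{i+4,i+5\}$. The neighbors $i+1$ and $i-1=i+5$ of the hole $i$ lie in different ones, and so do the neighbors $i+2,i+4$ of the hole $i+3$. If $x\in S_0\cup S_1$, the neighbors of a missing vertex are two different singleton components. In (C) the set $Q_e$ is $Q_0$ for $e=\{1,2\},\{4,5\}$, it is $Q_1$ for $e=\{2,3\},\{5,0\}$, and $Q_2$ for $e=\{3,4\},\{0,1\}$. In (D) the set is $S_{\bar v}$.

\paragraph{The topology.} Let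
\[
X=X(C)=\{(x,P):x\in C,\ P\text{ a component of }D(x)\}.
\]
For $U\subset C$ open and $P$ a clique put
\[
N(U,P)=\{(y,P')\in X:\ y\in U,\ P'\subset P\},\qquad N(U,\emptyset)=\emptyset .
\]
Then
\begin{equation}\label{eq:meet}
N(U,P)\cap N(U',P')=N(U\cap U',P\cap P'),
\end{equation}
and $(x,P)\in N(C,P)$, so these sets form a base of a topology $\tau$ on $X$. If $(x,P)\in N(U',P')$, then $x\in U'$, $P\subset P'$ and $N(U',P)\subset N(U',P')$. So the sets $N(U,P)$ with $x\in U$ form a neighborhood base at $(x,P)$.

For a single vertex, $N(U,\{v\})=\{(y,\{v\}):y\in U\cap S_{\bar v}\}$. By (D),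
\begin{equation}\label{eq:E}
\text{if }U\neq\emptyset\text{ is open and }v\in P,\text{ then }\emptyset\ne N(U,\{v\})\subset N(U,P).
\end{equation}
A basic neighborhood $N(U,e)$ of an edge point $(x,e)$, $e=\{v,w\}$, thus contains points of the forms $(y,\{v\})$, $(y,\{w\})$ and $(y,e)$, but no point $(y,e')$ with an edge $e'\neq e$. Its closure does contain such points.

\begin{lemma}\label{lem:basicclosure}
Let $U\subset C$ be open and $P$ a clique. Then
\[
\operatorname{cl}N(U,P)=\{(y,P')\in X:\ y\in\operatorname{cl}U,\ P'\cap P\ne\emptyset\}.
\]
\end{lemma}

\begin{proof}
By \eqref{eq:meet}, the point $(y,P')$ is in the closure if and only if $N(U\cap U',P\cap P')\neq\emptyset$ for every open $U'\ni y$. By \eqref{eq:E} this set is nonempty exactly when $U\cap U'\neq\emptyset$ and $P\cap P'\ne\emptyset$.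
\end{proof}

So closures spread to every clique that meets $P$. In particular $X$ is not regular: by (C) the closure of every basic neighborhood $N(U,\{1,2\})$ of a point $(x,\{1,2\})$ contains some points $(y,\{0,1\})$, which lie outside the neighborhood $N(C,\{1,2\})$. The spreading is just weak enough for $X$ to be Urysohn.

\begin{proposition}\label{prop:urysohn}
$X(C)$ is Urysohn.
\end{proposition}

\begin{proof}
Let $(x,P)\ne(y,P')$. If $x\ne y$, the compact Hausdorff space $C$ contains open sets $U\ni x$ and $U'\ni y$ with disjoint closures. By Lemma~\ref{lem:basicclosure}, $N(U,P)$ and $N(U',P')$ have disjoint closures.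

If $x=y$, then $P$ and $P'$ are distinct components of $D(x)$. Suppose some $(z,P'')$ lies in the closures of both $N(C,P)$ and $N(C,P')$. Then the clique $P''$ meets both $P$ and $P'$. Any two vertices of a clique are equal or adjacent, so some vertex of $P$ is equal or adjacent to some vertex of $P'$. This contradicts (A).
\end{proof}

\section{One hole by hand}\label{sec:hole}

Before proving minimality we look at the simplest attempts to coarsen $\tau$ and see why they fail.

Fix $x\in Q_0$. The fiber over $x$ consists of two points, $p=(x,\{1,2\})$ and $p'=(x,\{4,5\})$, and there are holes at $(x,0)$ and $(x,3)$. The sets $N(U,\{0\})$, for $U$ an open neighborhood of $x$, look like neighborhoods of an absent point. No point of $X$ lies in all their closures: by Lemma~\ref{lem:basicclosure} such a point would have the form $(x,P')$ with $0\in P'$, but $0\notin D(x)$. So one may try to attach the hole to $p$, that is, to replace $\tau$ by the topology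
\[
\sigma=\{V\in\tau:\ p\notin V\ \text{ or }\ N(U,\{0\})\subset V\text{ for some open }U\ni x\}.
\]
It is strictly coarser, since $N(C,\{1,2\})\notin\sigma$. The points $p$ and $p'$ still have disjoint $\sigma$-open neighborhoods, namely $N(C,\{1,2\})\cup N(C,\{0\})$ and $N(C,\{4,5\})$. But $\sigma$ is not Urysohn. Let $V\ni p$ and $W\ni p'$ be $\sigma$-open. Then $V\supset N(U,\{0\})$ and $W\supset N(U',\{4,5\})$ for some open $U,U'\ni x$. The set $Q_1$ is dense, so we can pick $y\in U\cap U'\cap Q_1$, and then $(y,\{5,0\})$ is a point of $X$. The clique $\{5,0\}$ meets both $\{0\}$ and $\{4,5\}$. By Lemma~\ref{lem:basicclosure}, therefore,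
\[
(y,\{5,0\})\in \operatorname{cl}_\tau V\cap\operatorname{cl}_\tau W\subset\operatorname{cl}_\sigma V\cap\operatorname{cl}_\sigma W .
\]

If we attach the hole $(x,0)$ to $p'$ instead, the closures collide with those of neighborhoods of $p$, at points $(y,\{0,1\})$ with $y\in Q_2$. If we attach it to a point other than $p$ and $p'$, they collide with both. The same happens at $(x,3)$, through the edges $\{2,3\}$ and $\{3,4\}$. In general, the hole $(z,v)$ is guarded by the two points over $z$ whose cliques contain $v-1$ and $v+1$. Property (B) says that these two points exist and are different, and (C) supplies the edge points at which closures collide. Two guards are needed, because the hole may be attached to one of them; the other then produces the collision.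

\section{Minimality}\label{sec:minimal}

An arbitrary Urysohn topology $\sigma\subset\tau$ need not be described by a hole. All we know, if $\sigma\neq\tau$, is that the $\sigma$-neighborhoods of some point $p$ stick out of a fixed $\tau$-neighborhood, and since $X$ is not compact the protruding parts need not accumulate anywhere in $X$. The remedy is to record an open set $V\subset X$ by its traces on the six sheets and let these accumulate in the compact space $C\times\mathbb Z_6$. The limit obtained there is either a place belonging to a point of $X$ or a hole.

For a $\tau$-open set $V$ and $v\in\mathbb Z_6$ let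
\[
V[v]=\bigcup\{U\subset C\text{ open}:\ N(U,\{v\})\subset V\}.
\]
Since $N(\bigcup U_i,\{v\})=\bigcup N(U_i,\{v\})$, this is the largest open set $O\subset C$ with $N(O,\{v\})\subset V$. It may contain points $y$ for which $(y,v)$ is a hole. Clearly $V\subset W$ implies $V[v]\subset W[v]$.

\begin{lemma}\label{lem:trace}
Let $V\subset X$ be $\tau$-open.
\begin{enumerate}
\item[(i)] If $(y,P)\in V$, then $y\in V[v]$ for all $v\in P$.
\item[(ii)] $\operatorname{cl}_\tau V=\{(y,P)\in X:\ y\in\operatorname{cl}V[v]\text{ for some }v\in P\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Choose an open $U\ni y$ with $N(U,P)\subset V$. For $v\in P$ we have $N(U,\{v\})\subset N(U,P)\subset V$, so $y\in U\subset V[v]$.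

(ii) Let $y\in\operatorname{cl}V[v]$ with $v\in P$, and let $U'$ be an open neighborhood of $y$. Then $O=V[v]\cap U'$ is nonempty, and by \eqref{eq:E} $\emptyset\neq N(O,\{v\})\subset V\cap N(U',P)$. So $(y,P)\in\operatorname{cl}_\tau V$. Conversely, suppose $y\notin\operatorname{cl}V[v]$ for all $v\in P$. Choose an open $U'\ni y$ disjoint from $V[v]$ for every $v\in P$. If there were a point $(z,P'')\in V\cap N(U',P)$, then any $v\in P''\subset P$ would give $z\in U'\cap V[v]$ by (i), which is impossible. So $N(U',P)$ misses $V$.
\end{proof}

\begin{proposition}\label{prop:minimal}
$X(C)$ is minimal Urysohn.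
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:urysohn}, $\tau$ is Urysohn. Let $\sigma\subset\tau$ be a Urysohn topology. Fix $p=(x,P)\in X$ and an open $U\ni x$. We show that some $V\in\sigma$ satisfies $p\in V\subset N(U,P)$; since $p$ and $U$ are arbitrary, this gives $\sigma=\tau$.

Let $\mathcal G=\{V\in\sigma:p\in V\}$ and suppose that no $V\in\mathcal G$ is contained in $N(U,P)$.

\emph{The limit place.} For $V\in\mathcal G$ put
\[
Z_V=\Bigl(\,\bigcup_{v\in\mathbb Z_6}\operatorname{cl}V[v]\times\{v\}\Bigr)\setminus(U\times P).
\]
With $\mathbb Z_6$ discrete, $Z_V$ is closed in the compact space $C\times\mathbb Z_6$. It is nonempty. Indeed, take $(y,P')\in V\setminus N(U,P)$. If $y\notin U$, let $v$ be any element of $P'$; if $y\in U$, then $P'\not\subset P$ and we let $v\in P'\setminus P$. In both cases $y\in V[v]$ by Lemma~\ref{lem:trace}(i), so $(y,v)\in Z_V$. Finally $Z_{V\cap W}\subset Z_V\cap Z_W$ for $V,W\in\mathcal G$, so these sets have the finite intersection property. By compactness there is $(z,v)\in\bigcap_{V\in\mathcal G}Z_V$. Thus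
\begin{equation}\label{eq:limit}
z\in\operatorname{cl}V[v]\ \text{ for all }V\in\mathcal G,\qquad (z,v)\notin U\times P .
\end{equation}

\emph{Case 1: $v\in D(z)$.} Let $P'$ be the component of $D(z)$ containing $v$, and let $q=(z,P')\in X$. Then $q\neq p$, since otherwise $z=x\in U$ and $v\in P'=P$, against \eqref{eq:limit}. By \eqref{eq:limit} and Lemma~\ref{lem:trace}(ii), $q\in\operatorname{cl}_\tau V$ for all $V\in\mathcal G$. But $\sigma$ is Hausdorff, so there are disjoint sets $V\in\mathcal G$ and $W\in\sigma\subset\tau$ with $q\in W$, a contradiction.

\emph{Case 2: $v\notin D(z)$.} By (B), $v-1$ and $v+1$ lie in distinct components $P_-$ and $P_+$ of $D(z)$. At least one of the two points $(z,P_-)$, $(z,P_+)$ is different from $p$. Let $q=(z,P')$ be such a point, and let $w\in P'$ be the corresponding vertex $v-1$ or $v+1$. Since $\sigma$ is Urysohn, there are $V\in\mathcal G$ and $W\in\sigma$ with $q\in W$ and $\operatorname{cl}_\sigma V\cap\operatorname{cl}_\sigma W=\emptyset$. As $\sigma\subset\tau$, also $\operatorname{cl}_\tau V\cap\operatorname{cl}_\tau W=\emptyset$. Now $z\in W[w]$ by Lemma~\ref{lem:trace}(i), and $z\in\operatorname{cl}V[v]$ by \eqref{eq:limit}.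 So $V[v]\cap W[w]$ is a nonempty open subset of $C$. Put $e=\{v,w\}$. By (C) there is $y\in V[v]\cap W[w]\cap Q_e$, so $(y,e)$ is a point of $X$. Since $v\in e$ and $w\in e$, Lemma~\ref{lem:trace}(ii) gives $(y,e)\in\operatorname{cl}_\tau V\cap\operatorname{cl}_\tau W$, a contradiction.
\end{proof}

This is Theorem~\ref{thm:general}(a). Case~1 uses only that $\sigma$ is Hausdorff. The Urysohn property of $\sigma$, together with (B) and (C), enters only in Case~2, which is the situation of Section~\ref{sec:hole}.

\section{Category}\label{sec:category}

A subset $A$ of a space $T$ is nowhere dense if and only if every nonempty open subset of $T$ contains a nonempty open set disjoint from $A$. We need two consequences.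

\begin{lemma}\label{lem:nwd}
Let $T$ be a topological space.
\begin{enumerate}
\item[(i)] Let $O\subset T$ be open. If $A$ is nowhere dense in $T$, then $A\cap O$ is nowhere dense in $O$. If $A\subset O$ is nowhere dense in $O$, then it is nowhere dense in $T$.
\item[(ii)] Let $S\subset T$ be dense. A set $A\subset S$ is nowhere dense in $S$ if and only if it is nowhere dense in $T$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The first statement holds because open subsets of $O$ are open in $T$. For the second, let $W\subset T$ be nonempty and open. If $W\cap O=\emptyset$, then $W$ itself misses $A$; otherwise $W\cap O$ contains a nonempty open set missing $A$.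

(ii) The nonempty open subsets of $S$ are the sets $W\cap S$ with $W\subset T$ open and nonempty. Let such a $W$ be given. If $A$ is nowhere dense in $T$, take a nonempty open $W'\subset W$ missing $A$; then $W'\cap S\subset W\cap S$ is nonempty and misses $A$. If $A$ is nowhere dense in $S$, there is an open $W''\subset T$ such that $W''\cap S$ is nonempty, contained in $W\cap S$ and disjoint from $A$. Then $W\cap W''$ is nonempty and open, and it misses $A$ because $A\subset S$.
\end{proof}

For an edge $e$ let $F_e=\{(y,e):y\in Q_e\}$, and let $F=\bigcup_eF_e$ be the set of all edge points of $X(C)$.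

\begin{lemma}\label{lem:F}
\begin{enumerate}
\item[(i)] Each $F_e$ is closed in $X(C)$, and $y\mapsto(y,e)$ is a homeomorphism of the subspace $Q_e$ of $C$ onto $F_e$.
\item[(ii)] $F$ is closed and nowhere dense in $X(C)$.
\item[(iii)] $X(C)\setminus F$ is the disjoint union of the six open sets $N(C,\{v\})$, and $y\mapsto(y,\{v\})$ is a homeomorphism of the subspace $S_{\bar v}$ of $C$ onto $N(C,\{v\})$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $(y,P')\in X(C)$ and $P'\neq e$, then $e\not\subset P'$ because $|P'|\le2$. So the neighborhood $N(C,P')$ misses $F_e$. If $P'=e$, then $(y,P')\in F_e$. Hence $F_e$ is closed. For the second statement, $N(U,P)\cap F_e$ is empty if $P\ne e$, and it equals $\{(y,e):y\in U\cap Q_e\}$ if $P=e$.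

(ii) $F$ is closed as a union of six closed sets. It has empty interior, because by \eqref{eq:E} every nonempty open set contains a point $(y,\{v\})$.

(iii) The points outside $F$ are the points $(y,\{v\})$ with $y\in S_{\bar v}$, and for fixed $v$ they form $N(C,\{v\})$. By \eqref{eq:meet}, $N(U,P)\cap N(C,\{v\})$ is empty if $v\notin P$ and equals $N(U,\{v\})=\{(y,\{v\}):y\in U\cap S_{\bar v}\}$ if $v\in P$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}(b)]
Since $F$ is closed and nowhere dense, Lemma~\ref{lem:nwd}(i) shows that $X(C)$ is of first category if and only if its open subspace $X(C)\setminus F$ is of first category in itself. By Lemma~\ref{lem:F}(iii) and Lemma~\ref{lem:nwd}(i) again, this holds if and only if each of the six open pieces $N(C,\{v\})$ is of first category in itself, that is, if and only if $S_0$ and $S_1$ are. As $S_0$ and $S_1$ are dense in $C$, Lemma~\ref{lem:nwd}(ii) says that this means that $S_0$ and $S_1$ are meager in $C$, or equivalently that $S_0\cup S_1$ is.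
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, except for connectedness]
Let $C=[0,1]$. Let $S_0,S_1,Q_1,Q_2$ be the intersections with $[0,1]$ of the cosets
\[
\sqrt2+\mathbb Q,\qquad \sqrt3+\mathbb Q,\qquad \sqrt5+\mathbb Q,\qquad \sqrt7+\mathbb Q,
\]
and let $Q_0$ be the rest of $[0,1]$. For distinct $a,b\in\{2,3,5,7\}$ the number $(\sqrt a-\sqrt b)^2=a+b-2\sqrt{ab}$ is irrational, because $ab$ is not a square. So $\sqrt a-\sqrt b\notin\mathbb Q$, and the four cosets are pairwise disjoint. Their intersections with $[0,1]$ are dense in $[0,1]$. The cosets contain no rational numbers, so $Q_0$ contains $\mathbb Q\cap[0,1]$ and is dense too.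

By Proposition~\ref{prop:minimal}, $X=X([0,1])$ is minimal Urysohn, and it is nonempty. Letting $U$ run through a countable base of $[0,1]$, the sets $N(U,P)$ form a countable base of $X$. The countable sets $S_0,S_1$ are meager in $[0,1]$, so $X$ is of first category by Theorem~\ref{thm:general}(b). More explicitly, $X$ is the union of the closed nowhere dense set $F$ and the countably many points $(y,\{v\})$ with $y\in S_{\bar v}$. None of these points is isolated: every neighborhood of $(y,\{v\})$ contains some $N(U,\{v\})$ with $y\in U$, and $U\cap S_{\bar v}$ is infinite. So each is closed with empty interior, hence nowhere dense.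
\end{proof}

Connectedness of this space follows from Theorem~\ref{thm:general}(c), proved in the next section.

\section{Connectedness, weight and closed subspaces}\label{sec:further}

\begin{proof}[Proof of Theorem~\ref{thm:general}(c)]
Let $C$ be connected, let $G\subset X(C)$ be open and closed, and let $H=X(C)\setminus G$. We show that the traces of $G$ on all sheets coincide.

First, $G[v]\cap H[v]=\emptyset$ for every $v$. Otherwise, $N(G[v]\cap H[v],\{v\})$ would be a nonempty set, by \eqref{eq:E}, contained in both $G$ and $H$.

Now let $v,w$ be adjacent and $e=\{v,w\}$. If $y\in G[w]\cap Q_e$, then $(y,e)\in\operatorname{cl}G=G$ by Lemma~\ref{lem:trace}(ii), and so $y\in G[v]$ by Lemma~\ref{lem:trace}(i). Hence a point of $Q_e$ in the open set $G[w]\cap H[v]$ would belong to $G[v]\cap H[v]=\emptyset$. As $Q_e$ is dense, $G[w]\cap H[v]=\emptyset$. Consequently no point $(y,\{v\})$ with $y\in G[w]$ lies in $H$, since by Lemma~\ref{lem:trace}(i) it would give $y\in H[v]$. This means that $N(G[w],\{v\})\subset G$, that is, $G[w]\subset G[v]$. By symmetry $G[v]=G[w]$. Going around the cycle, all $G[v]$ are equal to $G[0]$, and by the same argument all $H[v]$ are equal to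 $H[0]$.

For $z\in C$ choose a component $P$ of $D(z)$ and $v\in P$. The point $(z,P)$ is in $G$ or $H$, so $z\in G[v]\cup H[v]=G[0]\cup H[0]$ by Lemma~\ref{lem:trace}(i). Thus $C$ is the disjoint union of the open sets $G[0]$ and $H[0]$, and one of them is empty. If $H[0]=\emptyset$, then all $H[v]$ are empty, and Lemma~\ref{lem:trace}(i) gives $H=\emptyset$. If $G[0]=\emptyset$, then $G=\emptyset$ in the same way.
\end{proof}

As $[0,1]$ is connected, this completes the proof of Theorem~\ref{thm:main}.

\begin{proof}[Proof of Theorem~\ref{thm:general}(d)]
Write $Q_0',Q_1',Q_2',S_0',S_1'$ for the five subsets of $[0,1]$ used in the proof of Theorem~\ref{thm:main}. Let $Z$ be a nonempty compact Hausdorff space, and let $C=[0,1]\times Z$ with the partition into the sets $Q_i=Q_i'\times Z$ and $S_i=S_i'\times Z$. These sets are dense in $C$. For $s\in[0,1]$ the set $\{s\}\times Z$ is closed, and it contains no nonempty open box because $s$ is not isolated in $[0,1]$; so it is nowhere dense. Since $S_0'$ and $S_1'$ are countable, $S_0$ and $S_1$ are meager in $C$. By (a) and (b), $X(C)$ is a minimal Urysohn space of first category. By Lemma~\ref{lem:F}(i), it contains a subspace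 homeomorphic to $Q_0'\times Z$, and hence a copy of $Z$, corresponding to $\{t\}\times Z$ for any $t\in Q_0'$. This copy is compact, so it is closed in the Hausdorff space $X(C)$. This proves the second statement.

For the first, let $Z=[0,1]^\kappa$, a connected compact Hausdorff space of weight $\kappa$. Then $C$ is connected of weight $\kappa$, so $X(C)$ is connected by (c). If $U$ runs through a base of $C$ of cardinality $\kappa$ and $P$ through the $12$ cliques, the sets $N(U,P)$ form a base of $X(C)$. So $X(C)$ has weight at most $\kappa$. It has weight at least $\kappa$ because it contains a copy of $Z$.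
\end{proof}

\section{The $\sigma$-compact case}\label{sec:sigma}

The holes of $X(C)$ cannot be separated from the rest of the space by disjoint closures. We now show that a missing point that \emph{can} be so separated contradicts both minimality and Urysohn-closedness: it can be attached to an existing point, or added as a new one. Such a missing point is given by a decreasing sequence of nonempty open sets. In a $\sigma$-compact Urysohn space one can be constructed inside any nonempty open set that avoids the interiors of the given compact sets.

\begin{lemma}\label{lem:phantom}
Let $(Y,\tau)$ be a Urysohn space, and let $V_0\supset V_1\supset\cdots$ be nonempty open sets such that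
\begin{enumerate}
\item[$(*)$] every $x\in Y$ has an open neighborhood $U$ with $\operatorname{cl}_\tau U\cap\operatorname{cl}_\tau V_n=\emptyset$ for some $n$.
\end{enumerate}
Then $Y$ is neither Urysohn-closed nor minimal Urysohn.
\end{lemma}

\begin{proof}
\emph{Not Urysohn-closed.} Let $Y^*=Y\cup\{\infty\}$, where $\infty\notin Y$. As open sets take the sets in $\tau$ and the sets $\{\infty\}\cup G$ such that $G\in\tau$ contains some $V_n$. This is a topology because the $V_n$ decrease. The space $Y$ is a subspace of $Y^*$. It is not closed, as all $V_n$ are nonempty. It remains to check that $Y^*$ is Urysohn.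

Let $x\in Y$ and let $U,n$ be as in $(*)$. Since $U\cap V_n=\emptyset$, the neighborhood $\{\infty\}\cup V_n$ of $\infty$ misses $U$, so $\operatorname{cl}_{Y^*}U=\operatorname{cl}_\tau U$. It is disjoint from $\operatorname{cl}_{Y^*}(\{\infty\}\cup V_n)=\{\infty\}\cup\operatorname{cl}_\tau V_n$. So $x$ and $\infty$ are separated. Now let $x\neq y$ in $Y$. Choose open neighborhoods $G\ni x$ and $H\ni y$ with disjoint closures in $Y$, and $G$ contained in a set $U$ as in $(*)$ for $x$. Then $\operatorname{cl}_{Y^*}G=\operatorname{cl}_\tau G$, while $\operatorname{cl}_{Y^*}H\subset\operatorname{cl}_\tau H\cup\{\infty\}$. These closures are disjoint.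

\emph{Not minimal Urysohn.} Fix $p\in Y$ and let
\[
\sigma=\{G\in\tau:\ p\notin G\ \text{ or }\ G\supset V_n\text{ for some }n\}.
\]
This is a topology, again because the $V_n$ decrease, and $\sigma\subset\tau$. By $(*)$ there are an open $U_0\ni p$ and $n$ with $U_0\cap V_n=\emptyset$. No $V_m$ is contained in $U_0$, since otherwise $V_{\max(m,n)}\subset U_0\cap V_n=\emptyset$. So $U_0\notin\sigma$, and $\sigma\ne\tau$. We show that $\sigma$ is Urysohn. For every $M\subset Y$,
\begin{equation}\label{eq:sigmaclosure}
\operatorname{cl}_\tau M\subset\operatorname{cl}_\sigma M\subset\operatorname{cl}_\tau M\cup\{p\},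
\end{equation}
because $Y\setminus(\operatorname{cl}_\tau M\cup\{p\})$ is $\tau$-open ($Y$ is $T_1$) and misses $p$, hence belongs to $\sigma$.

Let $x\ne p$. Since $\tau$ is Urysohn and by $(*)$, there are $\tau$-open sets $U\ni x$, $W\ni p$ and an $n$ such that $\operatorname{cl}_\tau U$ is disjoint from $\operatorname{cl}_\tau W\cup\operatorname{cl}_\tau V_n$. Then $U\in\sigma$, as $p\notin U$, and $W\cup V_n\in\sigma$. The latter is a neighborhood of $p$ missing $U$, so $p\notin\operatorname{cl}_\sigma U$, and by \eqref{eq:sigmaclosure} $\operatorname{cl}_\sigma U=\operatorname{cl}_\tau U$. Also $\operatorname{cl}_\sigma(W\cup V_n)=\operatorname{cl}_\tau W\cup\operatorname{cl}_\tau V_n$ by \eqref{eq:sigmaclosure}, because $p\in W$. So $x$ and $p$ are separated in $\sigma$. The relation $\operatorname{cl}_\sigma U'=\operatorname{cl}_\tau U'\not\ni p$ holds as well for every smaller $\tau$-open neighborhood $U'$ of $x$.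

Finally, let $x,y$ be distinct and different from $p$. Choose $\tau$-open $U\ni x$ and $U'\ni y$, both missing $p$, with disjoint $\tau$-closures, and $U$ so small that $\operatorname{cl}_\sigma U=\operatorname{cl}_\tau U\not\ni p$. Both sets are in $\sigma$, and $\operatorname{cl}_\sigma U'\subset\operatorname{cl}_\tau U'\cup\{p\}$ is disjoint from $\operatorname{cl}_\sigma U$. So $\sigma$ is a Urysohn topology strictly coarser than $\tau$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sigma}]
Suppose $\bigcup_n\operatorname{int}F_n$ is not dense, and let $V_0$ be a nonempty open set disjoint from all $\operatorname{int}F_n$. We construct nonempty open sets $V_0\supset V_1\supset\cdots$ such that, for each $n\ge1$, every point of $F_n$ has an open neighborhood $U$ with $\operatorname{cl}U\cap\operatorname{cl}V_n=\emptyset$. Since the $F_n$ cover $Y$, these sets satisfy $(*)$, and Lemma~\ref{lem:phantom} gives a contradiction.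

Let a nonempty open $V_{n-1}\subset V_0$ be given. If $F_n=\emptyset$, put $V_n=V_{n-1}$. Otherwise, $V_{n-1}\not\subset F_n$, because $V_{n-1}$ is nonempty, open and disjoint from $\operatorname{int}F_n$. Pick $y\in V_{n-1}\setminus F_n$. For $f\in F_n$ choose open sets $U_f\ni f$ and $W_f\ni y$ with disjoint closures. By compactness, finitely many sets $U_{f_1},\dots,U_{f_k}$ cover $F_n$. Put $V_n=V_{n-1}\cap W_{f_1}\cap\dots\cap W_{f_k}$. Then $V_n$ is open and contains $y$, and $\operatorname{cl}U_{f_i}\cap\operatorname{cl}V_n=\emptyset$ for each $i$. Every point of $F_n$ lies in some $U_{f_i}$, as required.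

So $\bigcup_n\operatorname{int}F_n$ is dense in the nonempty space $Y$, and some $O=\operatorname{int}F_n$ is nonempty. It is a nonempty open subset of the compact Hausdorff space $F_n$, hence a Baire space and of second category in itself. If $Y$ were a countable union of nowhere dense sets $A_k$, then $O$ would be the union of the sets $A_k\cap O$, which are nowhere dense in $O$ by Lemma~\ref{lem:nwd}(i), a contradiction. So $Y$ is of second category. If $Y$ is countable, let the $F_n$ be the singletons; the nonempty sets among the $\operatorname{int}F_n$ then consist of the isolated points of $Y$.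
\end{proof}

Consequently, whenever a nonempty first category minimal Urysohn space is written as the union of a set $F$ and countably many points, as in Theorem~\ref{thm:main}, the set $F$ is not $\sigma$-compact, and in particular not countable; otherwise the whole space would be $\sigma$-compact.

\begin{thebibliography}{9}
\bibitem{BPS} M. P. Berri; Jack R. Porter; Robert M., Jr. Stephenson, \url{https://dml.cz/bitstream/handle/10338.dmlcz/700571/Toposym_99-1968-1_11.pdf}.
\end{thebibliography}

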